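# Digit sets for a fixed integer matrix: when one number system forces infinitely many

## Six digits for the matrix $\mathrm{diag}(2,3)$

Take the matrix and the six vectors
$$L=\begin{pmatrix}2&0\\0&3\end{pmatrix},\qquad D=\{(0,0),\ (0,1),\ (0,-1),\ (1,1),\ (1,-1),\ (-1,3)\}.$$
We claim that every $z\in\mathbb Z^2$ can be written in exactly one way as a finite sum $z=\sum_{k=0}^N L^ka_k$ with $a_k\in D$ and $a_N\ne 0$ (the zero vector being the empty sum).

The odd-looking digit is $(-1,3)$. With $(1,0)$ in its place, $D$ would be the product $\{0,1\}\times\{0,1,-1\}$, that is, binary digits in the first coordinate and balanced ternary digits in the second. The product fails, because $(-1,0)=(1,0)+L(-1,0)$: if we try to expand $(-1,0)$, the lowest digit must be $(1,0)$, and what remains to be expanded is $(-1,0)$ again, forever. Binary digits cannot reach $-1$. So we remove the digit that traps $(-1,0)$ and put another vector of the same residue class in its place. Not every replacement works. With $(-1,0)$ we get $(1,0)=(-1,0)+L(1,0)$, a new trap, and with $(-1,6)$ we get $(1,-3)=(-1,6)+L(1,-3)$, again a trap. With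 $(-1,3)$ there is no trap. Here is the check.

Two vectors are congruent mod $L\mathbb Z^2$ exactly when their first coordinates agree mod $2$ and their second coordinates agree mod $3$. The six digits lie in the six different classes; $(-1,3)$ represents the class of $(1,0)$. So for each $z$ there is exactly one digit $a\in D$ with $z-a\in L\mathbb Z^2$, and we put $T(z)=L^{-1}(z-a)$, so $z=a+L\,T(z)$. In any expansion of $z$ the lowest digit is forced to be this $a$, and the rest is an expansion of $T(z)$; so uniqueness is automatic, and $z$ has an expansion if and only if $T^nz=0$ for some $n$. (The general statement is Lemma 1 below.)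

Let $(x_k,y_k)=T^k z$. The first coordinate moves by $x\mapsto x/2$ or $x\mapsto (x\mp1)/2$, so $|x_{k+1}|\le(|x_k|+1)/2$ and eventually $x_k\in\{0,1,-1\}$. Among these three values the possible moves are
$$0\to0;\qquad 1\to 0 \text{ or } 1;\qquad -1\to -1\text{ or }0 .$$
So $x_k$ is eventually constant. There are three possibilities.

If the constant is $-1$, then $-1=a'+2\cdot(-1)$ for the first coordinate $a'$ of the digit, so $a'=1$ and the digit is $(1,1)$ or $(1,-1)$. Hence $y_{k+1}=(y_k-b)/3$ with $b=\pm1$ and $y_k\equiv b \bmod 3$: this is balanced ternary division, and $y_k$ is never divisible by $3$. But balanced ternary division satisfies $|y_{k+1}|\le(|y_k|+1)/3<|y_k|$ as long as $y_k\neq0$, so it reaches $0$, which is divisible by $3$. Contradiction.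

If the constant is $1$, the first coordinate of the digit is $-1$, so the digit is $(-1,3)$ each time and $y_k=3+3y_{k+1}$. Then $y_{k+1}-y_{k+2}=(y_k-y_{k+1})/3$; integers that shrink like this are eventually $0$, so $y=3+3y$, $y=-\tfrac32$. Contradiction.

If the constant is $0$, then $y_k$ moves by balanced ternary division and reaches $0$. So $T^nz=0$ for some $n$, and the claim is proved.

Instead of $(-1,3)$ we may use $(-1,\delta)$ for every odd multiple $\delta$ of $3$: multiples of $3$ stay in the right class, and the equation $y=\delta+3y$ has no integer solution when $\delta$ is odd. So for this matrix there are infinitely many digit sets that work.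

The construction serves the following question. Fix an integer matrix $L$. Suppose at least one digit set works for it. Must there be infinitely many? For $L=-2$ in dimension one the answer is no. The statement to be proved is that the answer is yes whenever $\det L\neq\pm2$. Two natural methods settle many matrices, and $\mathrm{diag}(2,3)$ is the kind of matrix for which both stop. The replacement of a trapping digit, done in general, is what completes the proof.

## Generalized number systems, the quoted theorems, and the statements

"Regular" means $\det L\ne0$; $I$ is the identity; $\rho$ is the spectral radius, so $\rho(L^{-1})<1$ says that all eigenvalues of $L$ have modulus $>1$.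

**Definition (GNS).** Let $L\in\mathbb Z^{d\times d}$ be regular ($d\ge1$) and let $D\subset\mathbb Z^d$ be finite with $0\in D$. The pair $(L,D)$ is a *generalized number system* (GNS) in $\mathbb Z^d$ if every $z\in\mathbb Z^d$ has a unique representation
$$z=\sum_{k=0}^N L^ka_k,\qquad N\in\mathbb N_0,\ a_k\in D,\ a_N\ne0,$$
with $z=0$ represented by the empty sum. The matrix $L$ is the *radix*.

**Definition (complete residue system).** A set $D\subset \mathbb Z^d$ is a complete residue system mod $L$ if it contains exactly one element of each class of $\mathbb Z^d/L\mathbb Z^d$. Such a set has $|\det L|$ elements.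

A *lattice* here is a free abelian group of finite rank $\ge1$. All these notions make sense for a regular endomorphism of a lattice: choose a basis. The choice does not matter, since for $P\in GL_d(\mathbb Z)$ the pair $(L,D)$ is a GNS if and only if $(PLP^{-1},PD)$ is one (apply $P$ to representations).

The proof uses the following quoted results.

* **(F1)** (Vince) There is no GNS with radix $L$ if $\rho(L^{-1})\ge1$.
* **(F2)** (Germán and Kovács) If $\rho(L^{-1})<1/2$, there is a $D$ such that $(L,D)$ is a GNS.
* **(F3)** (Matula, $d=1$) For the radices $-1,0,1,2$ there is no good digit set, for $-2$ there are exactly two, and for all other integers there are infinitely many.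
* **(F4)** Let $L\in\mathbb Z^{2\times2}$ have non-real eigenvalues. There is no GNS with radix $L$ if and only if $\det L=1$ or $\det(L-I)=\pm1$. There are finitely many but at least one if and only if $\det L=2$ and $\det(L-I)\ne\pm1$. In all other cases there are infinitely many.

It also uses Dirichlet's unit theorem for orders: if $\theta$ is an algebraic integer whose minimal polynomial has $r_1$ real roots and $r_2$ pairs of non-real roots, the group $\mathbb Z[\theta]^\times$ has rank $r_1+r_2-1$. For example $\mathbb Z[\sqrt3]$ has $r_1=2$, $r_2=0$, rank $1$, and $2+\sqrt3$ is a unit of infinite order. Finally, $\mathbb Z[i]$ and $\mathbb Z[e^{i\pi/3}]$ are principal ideal domains.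

Write $f$ for the characteristic polynomial of $L$. Its irreducible factors are taken monic in $\mathbb Z[x]$, as Gauss's lemma allows. *Imaginary quadratic* means irreducible over $\mathbb Q$ of degree $2$ with non-real roots.

The problem is posed in "Lattice-Based Number Systems With The Same Radix" (https://numeration-2023.sciencesconf.org/data/program/Krasensky.pdf), where the first theorem appears as a conjecture, to be proved or disproved. It is true.

**Theorem 1.** Let $L\in\mathbb Z^{d\times d}$ be regular with $\det L\neq\pm2$. If there is one $D$ such that $(L,D)$ is a GNS, then there are infinitely many.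

**Theorem 2.** Let $L\in\mathbb Z^{d\times d}$ be regular. The number of $D$ for which $(L,D)$ is a GNS is finite and nonzero exactly when

* $d=1$ and $L=-2$ (exactly $2$ digit sets), or
* $d=2$, $\det L=2$ and $\operatorname{tr}L\in\{-2,-1,0,1\}$ (exactly $4,2,2,2$ digit sets respectively).

In all other cases it is $0$ or infinite. In particular, for $d\ge3$, or for $d=2$ with real eigenvalues, one GNS implies infinitely many, even if $\det L=\pm2$.

**Theorem 3.** Suppose every irreducible factor of $f$ is linear, or imaginary quadratic, or has all its roots of modulus $>2$. Then a GNS with radix $L$ exists if and only if $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. If these conditions hold and $f$ has at least two irreducible factors (counted with multiplicity), there are infinitely many.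

## Division with remainder by $L$

The first lemma turns the definition into a statement about a dynamical system, as in the example.

**Lemma 1.** Let $D$ be finite with $0\in D$. Then $(L,D)$ is a GNS if and only if $D$ is a complete residue system mod $L$ and for every $z$ some iterate $T^nz$ is $0$, where $T(z)=L^{-1}(z-d(z))$ and $d(z)\in D$ is the digit with $d(z)\equiv z\bmod L$.

*Proof.* Suppose $D$ is a complete residue system and all orbits reach $0$. Since $0\in D$, $T(0)=0$. For $z\ne0$ let $n\geq 1$ be minimal with $T^nz=0$. Unrolling $z=d(z)+L\,T(z)$ gives $z=\sum_{k<n}L^kd(T^kz)$. The last digit equals $T^{n-1}z-L\,T^nz=T^{n-1}z\neq0$, so this is a legal representation. For uniqueness (including that of $z=0$), take any representation and pad it by zeros. Then $a_0\equiv z$ forces $a_0=d(z)$, and the remaining digits represent $T(z)$. By induction $a_k=d(T^kz)$ for all $k$. So the padded sequence is determined, and $N$, the position of its last nonzero term, is determined too; for $z=0$ all terms vanish and only the empty sum remains.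

Conversely let $(L,D)$ be a GNS. Each $z\ne0$ is congruent to its lowest digit, and $0\in D$, so $D$ meets every class. Suppose $a\ne b$ in $D$ are congruent; exchanging them if needed, let $a\neq0$. Write $a=b+Lw$; then $w\ne0$. Prefixing $b$ to the representation of $w$ gives a representation of $a$ of length at least $2$, and $a$ also has the one-digit representation, a contradiction. So $D$ is a complete residue system. If $z=\sum_{k=0}^NL^ka_k$, then $d(z)=a_0$ and $T(z)=\sum_{k=1}^{N}L^{k-1}a_k$, and so on; hence $T^{N+1}z=0$. $\blacksquare$

**Lemma 2.** If $(L,D)$ is a GNS, then $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$.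

*Proof.* The first claim is (F1). Suppose $\det(I-L)=\pm1$. The set $D$ has an element $a\ne0$, since otherwise only $0$ is represented. Put $z=(I-L)^{-1}a$, a nonzero integer vector. Then $z=a+Lz$, so prefixing $a$ to the representation of $z$ gives a longer representation of the same $z$, a contradiction. $\blacksquare$

Let us try small cases. For $d=1$, $L=2$ we have $\det(L-I)=1$: whatever the digit $a\ne0$ is, $-a=a+2(-a)$ never terminates. For multiplication by $1+i$ on $\mathbb Z[i]$ we have $\det(L-I)=|i|^2=1$, and with the digit $1$ the trap is $i=1+(1+i)i$.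

For $d=1$, $L=-2$, a GNS digit set is $\{0,a\}$ by Lemma 1. Every represented number is a multiple of $a$, so $a=\pm1$. The set $\{0,1\}$ works: $|T(z)|\le(|z|+1)/2$, so orbits enter $\{0,1,-1\}$, and there $-1\mapsto\frac{-1-1}{-2}=1\mapsto0$. By symmetry $\{0,-1\}$ works. So there are exactly two digit sets. What limits the number is that there is only one nonzero digit, so that it must generate everything; this happens exactly when $|\det L|=2$, and we shall meet it again in the count for Theorem 2.

## Unimodular matrices that commute with the radix

A sensible way to get infinitely many digit sets from one is to move the given one by symmetries of the radix. Let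
$$C(L)=\{P\in GL_d(\mathbb Z):PL=LP\}.$$
This is a group.

**Lemma 3.** If $C(L)$ is infinite and one GNS with radix $L$ exists, then infinitely many exist.

*Proof.* Let $(L,D)$ be a GNS and $P\in C(L)$. If $P^{-1}z=\sum L^ka_k$, then $z=\sum L^kPa_k$, and conversely; so $(L,PD)$ is a GNS. If $PD=D$, then $P$ permutes $D$. If it fixes $D$ pointwise then $P=I$, because every $z$ is a sum $\sum L^ka_k$ with $a_k\in D$ and hence $Pz=z$. So the stabilizer of $D$ in $C(L)$ embeds in the finite group $\mathrm{Sym}(D)$, and the orbit of $D$ under $C(L)$ is infinite. $\blacksquare$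

For instance, if $L^2=3I$, then $(2I+L)(2I-L)=4I-L^2=I$, so all powers of $2I+L$ lie in $C(L)$; they are distinct because $2+\sqrt3$ has infinite order. On the other hand, a matrix commuting with $\mathrm{diag}(2,3)$ is diagonal, so $C(\mathrm{diag}(2,3))$ consists of the four matrices $\mathrm{diag}(\pm1,\pm1)$, and Lemma 3 gives nothing. The next lemma says exactly how much remains when this method stops.

**Lemma 4.** If $C(L)$ is finite, then $f$ is squarefree and each irreducible factor of $f$ is linear or imaginary quadratic.

*Proof.* We show that in all other cases $C(L)$ is infinite.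

**Step (a): $f$ is not squarefree.** We look for an integer matrix $N\ne0$ with $N^2=0$ and $NL=LN$. Then $(I+tN)(I-tN)=I$, so all $I+tN$ with $t\in\mathbb Z$ lie in $C(L)$, and they are distinct. Let $\mu$ be the minimal polynomial of $L$.

Suppose $\mu$ is not squarefree. Let $g\in\mathbb Z[x]$ be the product of its distinct irreducible factors. Then $\deg g<\deg\mu$, so $g(L)\ne0$; and $\mu$ divides a power of $g$, so $g(L)$ is nilpotent. Let $N=g(L)^s$ be its highest nonzero power, $s\ge1$. Then $N^2=g(L)^{2s}=0$ because $2s\ge s+1$.

Suppose $\mu$ is squarefree. Then $\mathbb Q[x]/(\mu)$ is a product of fields, so $\mathbb Q^d$ is a semisimple $\mathbb Q[L]$-module, a direct sum of simple modules $\mathbb Q[x]/(p)$ with $p\mid\mu$. If each occurred once, $f$ would be $\mu$, which is squarefree. So we can write $\mathbb Q^d=S_1\oplus S_2\oplus W$ with $L$-invariant summands and an isomorphism $\varphi:S_1\to S_2$ of simple modules. The map that is $\varphi$ on $S_1$ and $0$ on $S_2\oplus W$ commutes with $L$, is nonzero and has square $0$. Multiply it by a positive integer to make it integral.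

**Step (b): $f$ is squarefree, with an irreducible factor $p$ that is real quadratic or of degree $\ge3$.** We transport units of a number ring to matrices. Let $\theta$ be a root of $p$. In the real quadratic case $r_1=2$; if $r_1+2r_2\ge3$ then $r_1+r_2\ge2$. In both cases the unit rank of $\mathbb Z[\theta]\cong\mathbb Z[x]/(p)$ is at least $1$. Since $p$ and $f/p$ are coprime, there is $h\in\mathbb Q[x]$ with
$$h\equiv1\bmod p,\qquad h\equiv0\bmod f/p;$$
choose $m\ge1$ with $mh\in\mathbb Z[x]$. (If $f=p$, take $h=1$, $m=1$.) The kernel of $\mathbb Z[\theta]^\times\to(\mathbb Z[\theta]/m)^\times$ has finite index, so it is infinite. For $\varepsilon$ in this kernel, $\varepsilon^{-1}$ is in it too, and we write $\varepsilon=1+m\eta(\theta)$ and $\varepsilon^{-1}=1+m\eta'(\theta)$ with $\eta,\eta'\in\mathbb Z[x]$. Consider the product $(1+mh\eta)(1+mh\eta')$. Modulo $p$ it is $(1+m\eta)(1+m\eta')$, which corresponds to $\varepsilon\varepsilon^{-1}=1$; modulo $f/p$ it is $1$. Hence it is $\equiv1$ modulo $f$, and by Cayley–Hamilton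
$$P_\varepsilon=I+(mh)(L)\,\eta(L)$$
has inverse $I+(mh)(L)\eta'(L)$. Both are integer matrices and commute with $L$, so $P_\varepsilon\in C(L)$. Distinct $\varepsilon$ give polynomials $1+mh\eta$ that differ mod $p$, hence mod $f$. As $f$ is squarefree it is the minimal polynomial of $L$, so the matrices $P_\varepsilon$ are distinct. $\blacksquare$

So for Theorem 1 we may assume that all irreducible factors of $f$ are linear or imaginary quadratic. If $f$ is itself irreducible, then $d\le2$ and (F3), (F4) decide. What remains is the case of several factors, where $L$ is block triangular.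

## Gluing digit sets along an invariant sublattice

**Setting.** $V$ is a lattice, $L$ a regular endomorphism of $V$, $M\subset V$ an $L$-invariant subgroup with $Q=V/M$ torsion-free, and $M,Q\ne0$. Let $G=L|_M$, and let $B$ be the map induced on $Q$. Since $Q$ is free, $M$ has a complement; we fix one and identify it with $Q$. Then $V=Q\oplus M$ and
$$L(x,y)=(Bx,\;Gy+c(x)),\qquad c:Q\to M\ \text{additive}.\tag{1}$$
Since $\det L=\det B\det G$, the maps $B$ and $G$ are regular. For $\mathrm{diag}(2,3)$, with $M$ the second axis, $B=2$, $G=3$, $c=0$. For $(x,y)\mapsto(2x,\,x+3y)$ we have $B=2$, $G=3$, $c(x)=x$.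

**Statement (∗).** If $R$ is a complete residue system of $Q$ mod $B$, and for each $r\in R$ the set $E_r$ is a complete residue system of $M$ mod $G$, then $\{(r,b):r\in R,\ b\in E_r\}$ is a complete residue system of $V$ mod $L$.

*Proof.* Given $(x,y)$, write $x=r+Bw$. Then $(x,y)-L(w,0)=(r,\,y-c(w))$. Write $y-c(w)=b+Gv$ with $b\in E_r$; subtracting $L(0,v)=(0,Gv)$ leaves $(r,b)$. So every class is met. If $(r,b)\equiv(r',b')$, then $r\equiv r'\bmod B$, so $r=r'$, and $(0,b-b')=L(x,y)$ gives $Bx=0$, $x=0$, $b-b'=Gy$; as $b,b'\in E_r$, $b=b'$. $\blacksquare$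

The point of (∗) is that $E_r$ may depend on $r$. This is the source of infinitely many choices.

**Lemma 5.** If $B$ and $G$ have GNSs, then $L$ has infinitely many.

*Proof.* Let $D_B,D_G$ be GNS digit sets. Put $D=\{(a,b):a\in D_B,\ b\in E_a\}$, where $E_0=D_G$ and $E_a$ for $a\ne0$ is an arbitrary complete residue system mod $G$. By (∗), $D$ is a complete residue system; and $0\in D$. If $(x,y)$ has digit $(a,b)$ and $T(x,y)=(x',y')$, then $x-a=Bx'$ by (1), so $a$ is the $D_B$-digit of $x$ and $x'=T_B(x)$. So the first coordinate reaches $0$. From then on the digit is $(0,b)$ with $b\in D_G$, and $(0,y)-(0,b)=L(x',y')$ gives $x'=0$, $y-b=Gy'$; so $(0,y)\mapsto(0,T_G(y))$, which reaches $0$. By Lemma 1, $(L,D)$ is a GNS. Finally $D_B$ contains some $a\ne0$, and $E_a$ can be chosen in infinitely many ways (shift one of its elements by elements of the infinite group $GM$), giving different sets $D$. $\blacksquare$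

This stops at one precise point: a block may have no GNS although $L$ has one. That does happen. For $\mathrm{diag}(2,3)$ the block $2$ has none, and yet the opening section gives GNSs for the whole matrix. So we need to know which blocks have no GNS, and what to do with them.

## Irreducible factors with $|p(1)|=1$

Let $p$ be an irreducible monic factor of some $f$, with all roots of modulus $>1$; then $p(1)\ne0$, and $|p(0)|$, the product of the moduli of the roots, is an integer $\geq2$. Call $p$ *good* if $|p(1)|\ge2$ and *bad* if $|p(1)|=1$. For an endomorphism $A$ with characteristic polynomial $p$, $|\det(A-I)|=|p(1)|$, so by Lemma 2 a bad block has no GNS. We consider only the three types of factors in Theorem 3.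

**Good blocks have a GNS.** If $p$ is linear and good, the endomorphism is an integer $a$ with $|a|\ge2$ and $a\ne2$, and (F3) applies. If $p$ is imaginary quadratic and good, the determinant $p(0)$ is at least $2$ and $\det(A-I)=p(1)\ne\pm1$, so (F4) gives a GNS. If all roots have modulus $>2$, (F2) applies.

**The bad factors are $x-2$, $x^2-2x+2$ and $x^2-3x+3$.** If all roots $\lambda$ of $p$ have modulus $>2$, then $|p(1)|=\prod|1-\lambda|>1$, so $p$ is good. A bad linear factor $x-a$ has $|a|\ge2$ and $|a-1|=1$, so $a=2$. A bad imaginary quadratic factor $x^2-tx+n$ has $n\ge2$, $t^2<4n$, and $p(1)>0$ because $p$ is monic without real roots; so $1-t+n=1$, $t=n$, $n^2<4n$, $n\in\{2,3\}$.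

The three bad factors have a common shape. For an endomorphism $B$ with such a characteristic polynomial put $U=B-I$. By Cayley–Hamilton, and because
$$x^2-2x+2=(x-1)^2+1,\qquad x^2-3x+3=(x-1)^2-(x-1)+1,$$
$U$ satisfies $U=1$, $U^2+1=0$, $U^2-U+1=0$ respectively. So $U$ acts like a root of unity, and $B=1+U$. The trap seen for $B=2$ is of the same kind in all cases: the equation $x=e+Bx$ reads $-Ux=e$, and it has a solution $x$ for every $e$.

## Redirecting the trapped line

**Lemma 6.** In the setting of (1), suppose $B$ has characteristic polynomial $x-2$, $x^2-2x+2$ or $x^2-3x+3$, and $G$ has a GNS. Then $L$ has infinitely many GNSs.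

Before the proof, here is what the digits must do. Start from the product-like system of (∗) with first coordinates $0$ and $e\in E$. Over the first coordinate there is a trap at the point $p_e$ with $p_e=e+Bp_e$: the whole "line" $\{p_e\}\times M$ may be mapped to itself. We shift the digits over $e$ so that on this line the second coordinate moves exactly by $T_G$. Then after finitely many steps it becomes $0$, and the digit with $b=0$ is called. This one digit we exchange for a congruent one that sends $p_e$ to $0$ in the first coordinate. The exchanged digit could create a new trap, at a fixed point of the map $z\mapsto L^{-1}(z-a)$; a congruence condition forbids this fixed point from being integral. Other traps would be longer cycles of the first coordinate, and a finite check shows there are none.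

*Proof.*

**Step 1: coordinates for $Q$.** We make $B$ into multiplication by a complex number. Put $\omega=e^{i\pi/3}$, so $\omega^2-\omega+1=0$. Let $(\mathcal O,u)$ be $(\mathbb Z,1)$, $(\mathbb Z[i],i)$, $(\mathbb Z[\omega],\omega)$ in the three cases, and let $\beta=1+u$. By the relations for $U=B-I$, $Q$ is an $\mathcal O$-module with $u$ acting as $U$. It is finitely generated. It is torsion-free over $\mathcal O$: if $\alpha v=0$ with $\alpha\neq0$, multiply by the conjugate $\bar\alpha$ to get $|\alpha|^2v=0$ with $|\alpha|^2$ a positive integer, so $v=0$. As $\mathcal O$ is a PID, $Q$ is free, and comparing ranks over $\mathbb Z$, of rank one. So we may take $Q=\mathcal O$ and $B$ = multiplication by $\beta$. Here $|\beta|^2=4,2,3$ and $|\mathcal O/\beta|=2,2,3$.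

**Step 2: residues and their fixed points.** We choose the first coordinates of the digits. Let $E=\{1\}$ in the first two cases and $E=\{1,-1\}$ in the third. Then $\{0\}\cup E$ is a complete residue system mod $\beta$: it has the right number of elements, $1$ is not divisible by the nonunit $\beta$, and in the third case $1-(-1)=2$ has norm $4$, not divisible by $3$, the norm of $\beta$. For $e\in E$ let $p_e=-u^{-1}e$. Then $\beta p_e=-u^{-1}e-e$, that is,
$$p_e-e=\beta p_e.\tag{2}$$
So $p_e\equiv e\bmod\beta$. Explicitly, $p_1=-1$ for $u=1$; $p_1=i$ for $u=i$; and $p_{\pm1}=\pm\omega^2$ for $u=\omega$, since $-\omega^{-1}=\omega^{3}\omega^{-1}=\omega^2$. In each case the $p_e$ are units, pairwise distinct, and not in $E$.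

**Step 3: the digit set.** Let $D_G$ be a GNS digit set for $G$. Put
$$D=\{(0,b):b\in D_G\}\ \cup\ \bigcup_{e\in E}\Big(\{(e,\,b-c(p_e)):b\in D_G\setminus\{0\}\}\cup\{(p_e,\delta_e)\}\Big),$$
where for each $e\in E$ the vector $\delta_e$ satisfies
$$\delta_e\in GM,\qquad (p_e,\delta_e)\notin(I-L)V.\tag{3}$$

For $\mathrm{diag}(2,3)$ with $D_G=\{0,1,-1\}$ this is the opening example: $p_1=-1$, and (3) says that $\delta_1\in3\mathbb Z$ and that $\delta_1$ is odd. For $(x,y)\mapsto(2x,x+3y)$ we have $c(p_1)=-1$, so the digits over $1$ are $(1,2),(1,0)$. Since $(I-L)(x,y)=(-x,-x-2y)$, condition (3) now asks that $\delta_1\in3\mathbb Z$ be even, and $\delta_1=0$ is allowed.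

**Step 4: (3) has infinitely many solutions.** By (1) and $B=1+u$,
$$(I-L)(x,y)=(-ux,\ (I-G)y-c(x)).$$
The first coordinate is $p_e$ exactly when $x=-u^{-1}p_e$. So the second condition in (3) says that $\delta_e$ avoids one coset of $(I-G)M$ in $M$, namely that of $c(u^{-1}p_e)$. By Lemma 2 for $G$, $\rho(G^{-1})<1$, so $1$ is not an eigenvalue of $G$ and $\det(I-G)\ne0$; also $\det(I-G)\ne\pm1$. So $(I-G)M$ has $|\det(I-G)|\ge2$ cosets. From $y=Gy+(I-G)y$ we get $GM+(I-G)M=M$, so every coset of $(I-G)M$ contains elements of $GM$. Hence some $\delta_e$ satisfies (3). Adding to it any element of $G(I-G)M=(I-G)GM$ changes neither its membership in $GM$ nor its coset mod $(I-G)M$, and this group is infinite. Different choices of $\delta_e$ give different $D$, since $(p_e,\delta_e)$ is the only digit with first coordinate $p_e$.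

**Step 5: $D$ is a complete residue system containing $0$.** Clearly $0\in D$. By (∗), with $R=\{0\}\cup E$, $E_0=D_G$ and $E_e=\{b-c(p_e):b\in D_G\}$, the set
$$\{(0,b):b\in D_G\}\cup\bigcup_{e\in E}\{(e,b-c(p_e)):b\in D_G\}$$
is a complete residue system. $D$ arises from it by replacing, for each $e$, the element $(e,-c(p_e))$ (the one with $b=0$) by $(p_e,\delta_e)$. By (2) and (1),
$$(p_e,\delta_e)-(e,-c(p_e))=(\beta p_e,\ \delta_e+c(p_e))=L(p_e,\,G^{-1}\delta_e),$$
and $G^{-1}\delta_e\in M$ because $\delta_e\in GM$. So the two are congruent mod $L$.

**Step 6: the first coordinate enters a finite set.** Let $z_k=(x_k,y_k)=T^kz_0$. The first coordinate of a digit is $0$, or $e$, or $p_e\equiv e$. So if $\beta\mid x_k$ the digit has first coordinate $0$, and if $x_k\equiv e$ it has first coordinate $e$ or $p_e$. Therefore $x_k\to x_{k+1}$ is an edge of the graph $\Gamma$ on $\mathcal O$ with the edges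
$$x\to \frac x\beta\quad(\beta\mid x),\qquad x\to\frac{x-e}\beta,\quad x\to\frac{x-p_e}\beta\qquad(x\equiv e).$$
Since $|e|=|p_e|=1$, we have $|x_{k+1}|\le r(|x_k|+1)$ with $r=1/|\beta|<1$. Iterating, $|x_k|\le r^k|x_0|+\frac r{1-r}$, so $\limsup|x_k|\le R_0:=\frac1{|\beta|-1}$. Here $R_0^2=1$, $(\sqrt2+1)^2=3+2\sqrt2$, and $\big(\tfrac{\sqrt3+1}2\big)^2=1.866\ldots$ in the three cases. Since $|x_k|^2$ is an integer, eventually $|x_k|^2\le\lfloor R_0^2\rfloor=1,\,5,\,1$ respectively.

**Step 7: among these vertices the only cycles of $\Gamma$ are loops.** We list all edges that leave the vertices in question, and give each vertex a height such that every edge that is not a loop strictly decreases the height.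

*Case $u=1$.* Vertices $0,\pm1$, digits $0$; $1,-1$. The edges are $0\to0$; $1\to0,\,1$; $-1\to-1,\,0$. The heights $0\mapsto 0$, $\pm1\mapsto1$ do it.

*Case $u=\omega$.* The vertices are $0$ and the six units $\pm1,\pm\omega^2,\pm\omega^4$. By (2) with $e=1$, $(\omega^2-1)/\beta=\omega^2$; in particular $\omega^2\equiv1$, and so $\omega^4\equiv1\bmod\beta$. Moreover $(\omega^4-1)/\beta=\omega^2(\omega^2+1)=\omega^4+\omega^2=-1$ and $(\omega^4-\omega^2)/\beta=\omega^2\cdot\omega^2=\omega^4$. So with the digits $1,\omega^2$ (in this order) for the class of $1$,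
$$1\to0,\ -\omega^2;\qquad\omega^2\to\omega^2,\ 0;\qquad\omega^4\to-1,\ \omega^4.$$
The class of $-1$ contains $-1,-\omega^2,-\omega^4$ and has the digits $-1,-\omega^2$, so its edges are the negatives of these. Also $0\to0$. With the heights $0\mapsto0$, $\pm\omega^2\mapsto1$, $\pm1\mapsto2$, $\pm\omega^4\mapsto3$ every non-loop edge decreases the height.

*Case $u=i$.* There are $21$ vertices $a+bi$ with $a^2+b^2\le5$. We use
$$\frac{a+bi}{1+i}=\frac{(a+b)+(b-a)i}{2}.$$
Vertices with $a+b$ even have digit $0$, and those with $a+b$ odd have the digits $1$ and $p_1=i$. In the table, heights are in brackets.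

| $x$ [height] | $x/\beta$ | $(x-1)/\beta$ | $(x-i)/\beta$ |
|---|---|---|---|
| $0$ [0] | $0$ (loop) | | |
| $i$ [1] | | $i$ (loop) | $0$ [0] |
| $-1+i$ [2] | $i$ [1] | | |
| $-1$ [3] | | $-1+i$ [2] | $-1$ (loop) |
| $-2$ [3] | $-1+i$ [2] | | |
| $-1-i$ [4] | $-1$ [3] | | |
| $-i$ [5] | | $-1$ [3] | $-1-i$ [4] |
| $-2i$ [5] | $-1-i$ [4] | | |
| $1$ [6] | | $0$ [0] | $-i$ [5] |
| $1-i$ [6] | $-i$ [5] | | |
| $2-i$ [6] | | $-i$ [5] | $-2i$ [5] |
| $1+i$ [7] | $1$ [6] | | |
| $2$ [7] | $1-i$ [6] | | |
| $2+i$ [7] | | $1$ [6] | $1-i$ [6] |
| $2i$ [8] | $1+i$ [7] | | |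
| $1+2i$ [8] | | $1+i$ [7] | $1$ [6] |
| $-1+2i$ [9] | | $2i$ [8] | $i$ [1] |
| $-2+i$ [10] | | $-1+2i$ [9] | $-1+i$ [2] |
| $-2-i$ [11] | | $-2+i$ [10] | $-2$ [3] |
| $-1-2i$ [12] | | $-2$ [3] | $-2-i$ [11] |
| $1-2i$ [13] | | $-1-i$ [4] | $-1-2i$ [12] |

Every non-loop edge strictly decreases the height.

**Step 8: every orbit reaches $0$.** By Steps 6 and 7 the sequence $(x_k)$ is eventually constant, say $x_k=x$ for $k\ge k_0$, because the height cannot decrease forever. For $k\ge k_0$ the first coordinate of the digit is $x-\beta x=-ux$, the same number each time. If $x\ne0$, it is nonzero, so it equals $e$ or $p_e$ for one $e\in E$. So there are three cases.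

*The first coordinate is always $e$.* Then $x=-u^{-1}e=p_e$, and the digit is $(e,b_k-c(p_e))$ with $b_k\in D_G\setminus\{0\}$. From
$$(p_e,y_k)-(e,\,b_k-c(p_e))=L(p_e,y_{k+1})=(\beta p_e,\ Gy_{k+1}+c(p_e))$$
we get $y_k-b_k=Gy_{k+1}$. So $b_k$ is the $D_G$-digit of $y_k$, $y_{k+1}=T_G(y_k)$, and $y_k\equiv b_k\not\equiv0\bmod G$ for all $k\ge k_0$. But $T_G$-orbits reach $0$. Contradiction.

*The first coordinate is always $p_e$.* Then the digit is always $a=(p_e,\delta_e)$, so $z_k=a+Lz_{k+1}$ for $k\ge k_0$. Subtracting consecutive equations, $z_{k+1}-z_{k+2}=L^{-1}(z_k-z_{k+1})$. The eigenvalues of $L$ are those of $B$ and of $G$, and $|\beta|>1$, $\rho(G^{-1})<1$, so $\rho(L^{-1})<1$ and $L^{-n}\to0$. Thus $z_k-z_{k+1}\to0$, and by integrality $z_k=z_{k+1}$ for large $k$. So $a=(I-L)z_k$, contradicting (3).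

*$x=0$.* Then the digits are $(0,b)$ with $b\in D_G$, so $y_k-b=Gy_{k+1}$, $y_{k+1}=T_G(y_k)$, and the orbit reaches $0$.

So every orbit reaches $0$. By Step 5 and Lemma 1, $(L,D)$ is a GNS, and by Step 4 there are infinitely many such $D$. $\blacksquare$

## Building $\mathbb Z^d$ block by block: Theorem 3

*Proof of Theorem 3.* Necessity of the two conditions is Lemma 2. Conversely let $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$, and let $f=p_1\cdots p_r$ with irreducible $p_j$. All their roots have modulus $>1$, so each $p_j$ is good or bad.

**Step 1: a good factor to start from.** Lemma 6 needs a GNS on the sublattice, so the first block must be good. Since $\prod_j|p_j(1)|=|\det(L-I)|\ne1$, some factor is good; number it $p_1$.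

**Step 2: a filtration with prescribed order of factors.** We want $L$-invariant subgroups $0=M_0\subset M_1\subset\dots\subset M_r=\mathbb Z^d$ with all $\mathbb Z^d/M_j$ torsion-free and $L$ acting on $M_j/M_{j-1}$ with characteristic polynomial $p_j$. As $p_1\mid f$, the matrix $p_1(L)$ is singular, so there is $0\ne v\in\mathbb Q^d$ with $p_1(L)v=0$. Then $\mathbb Q[L]v\cong\mathbb Q[x]/(p_1)$ by irreducibility. Put $M_1=\mathbb Q[L]v\cap\mathbb Z^d$; it has rank $\deg p_1$, $L$ acts on it with characteristic polynomial $p_1$, and $\mathbb Z^d/M_1$ is torsion-free. On $\mathbb Z^d/M_1$ the characteristic polynomial is $p_2\cdots p_r$. Apply the same argument there with $p_2$, take the preimage in $\mathbb Z^d$ as $M_2$, and continue.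

**Step 3: induction.** $M_1$ has a GNS, because $p_1$ is good. Let $j\ge2$ and suppose $M_{j-1}$ has a GNS. Apply the setting of (1) to $V=M_j$, $M=M_{j-1}$; the quotient $M_j/M_{j-1}\subset\mathbb Z^d/M_{j-1}$ is torsion-free. If $p_j$ is good, the quotient has a GNS and Lemma 5 gives infinitely many GNSs on $M_j$. If $p_j$ is bad, it is one of the three polynomials of Lemma 6, and Lemma 6 gives infinitely many. So $\mathbb Z^d=M_r$ has a GNS, and infinitely many if $r\ge2$. $\blacksquare$

## Determinant different from $\pm2$: Theorem 1

*Proof of Theorem 1.* Let $(L,D)$ be a GNS with $\det L\ne\pm2$. If $C(L)$ is infinite, Lemma 3 gives infinitely many. Otherwise, by Lemma 4, all irreducible factors of $f$ are linear or imaginary quadratic, and Lemma 2 gives $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. If $f$ has at least two irreducible factors, Theorem 3 gives infinitely many GNSs. If $f$ is irreducible and $d=1$, then $L\ne\pm2$ and a GNS exists, so by (F3) there are infinitely many. If $f$ is irreducible and imaginary quadratic, $d=2$, then a GNS exists and $\det L\ne2$, so by (F4) there are infinitely many. $\blacksquare$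

Note that the hypothesis on the determinant was used only when $f$ is irreducible and $d\le 2$. This is why a sharper statement is within reach.

## The exceptional radices and their unit groups: Theorem 2

*Proof of Theorem 2.*

**Step 1: which radices can occur.** Suppose the number of GNSs with radix $L$ is finite and nonzero. By Lemma 2, $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. By Lemma 3, $C(L)$ is finite. By Lemma 4 all irreducible factors of $f$ are linear or imaginary quadratic, so Theorem 3 applies, and since the number is finite, $f$ is irreducible. If $d=1$, (F3) gives $L=-2$. Otherwise $d=2$ with non-real eigenvalues, and (F4) gives $\det L=2$ and $\det(L-I)\ne\pm1$. With $t=\operatorname{tr}L$ we have $t^2<8$, so $|t|\le2$, and $\det(L-I)=1-t+2=3-t\ne1$, so $t\ne2$. Hence $t\in\{-2,-1,0,1\}$.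

**Step 2: these radices have a GNS.** For $L=-2$ this is (F3). For $d=2$, $\det L=2$ and $t\in\{-2,-1,0,1\}$ the eigenvalues are non-real because $t^2<8$, and $\det(L-I)=3-t\in\{5,4,3,2\}$, so (F4) gives a GNS.

**Step 3: the digit sets are counted by units.** In each of these cases $|\det L|=2$, so by Lemma 1 a GNS digit set is $\{0,a\}$ with $a\ne0$; and $f$ is irreducible, so $\mathbb Z[L]\cong\mathbb Z[x]/(f)$ is a domain, a lattice of rank $d$. Let $(L,\{0,a\})$ be a GNS. Every $z\in\mathbb Z^d$ is a sum of vectors $L^ka$, so $\mathbb Z[L]a=\mathbb Z^d$. Thus $\alpha\mapsto\alpha a$ is a surjection $\mathbb Z[L]\to\mathbb Z^d$ between lattices of equal rank $d$, hence a bijection. If $(L,\{0,b\})$ is also a GNS, then $b=\varepsilon a$ and, by the same argument for $b$, $a=\varepsilon'b$ with $\varepsilon,\varepsilon'\in\mathbb Z[L]$. So $\varepsilon'\varepsilon a=a$, and by injectivity $\varepsilon\varepsilon'=1$. Conversely, if $\varepsilon\in\mathbb Z[L]^\times$, then $\varepsilon\in C(L)$, so $(L,\{0,\varepsilon a\})$ is a GNS, as in the proof of Lemma 3. Distinct $\varepsilon$ give distinct $\varepsilon a$.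 So the number of GNSs is exactly $|\mathbb Z[L]^\times|$.

**Step 4: the unit groups.** For $L=-2$ the ring is $\mathbb Z$, with $2$ units. For $t=-2$, $f=x^2+2x+2=(x+1)^2+1$ and the ring is $\mathbb Z[i]$, with $4$ units. For $t=\pm1$, $f=x^2\mp x+2$ has discriminant $-7$ and the ring is $\mathbb Z\big[\tfrac{1+\sqrt{-7}}2\big]$, with $2$ units. For $t=0$, $f=x^2+2$ and the ring is $\mathbb Z[\sqrt{-2}]$, with $2$ units. So the numbers are $2$ for $L=-2$ and $4,2,2,2$ for $t=-2,-1,0,1$. In particular they are finite and nonzero, which is the converse direction.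

By Step 1, in all other cases the number is $0$ or infinite. The listed radices have $d=1$, or $d=2$ with non-real eigenvalues; so for $d\ge3$, or for $d=2$ with real eigenvalues, one GNS implies infinitely many, even if $\det L=\pm2$. $\blacksquare$
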